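# Bandit submodular minimization with regret of order $n^{7/2}\sqrt T$

## 1. Submodular functions, ring families, regret and information

Throughout, $N=[n]=\{1,\dots,n\}$.

**Definition (ring family).** A ring family is a nonempty $\mathcal D\subseteq 2^N$ closed under $\cup$ and $\cap$.

Examples: $2^N$ itself, and $\{\{1\},\{1,2\},\{1,3\},\{1,2,3\}\}$. The second shows that $\emptyset$ need not belong to $\mathcal D$. The family $\{\{1\},\{2\}\}$ is not a ring family, since $\{1\}\cap\{2\}=\emptyset$ is missing. A ring family always contains its smallest member $\bigcap\mathcal D$ and its largest member $\bigcup\mathcal D$.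

**Definition (submodular, modular).** A function $f:\mathcal D\to\mathbb R$ on a ring family is submodular if
$$f(A)+f(B)\ \ge\ f(A\cup B)+f(A\cap B)\qquad\text{for all }A,B\in\mathcal D, \tag{1}$$
and modular if equality always holds.

Example: on $2^{[2]}$ let $f(\emptyset)=f(\{1,2\})=0$ and $f(\{1\})=f(\{2\})=1$, the cut function of a single edge. When $A\subseteq B$, (1) is an equality, so the only case to check is $A=\{1\},B=\{2\}$, where it reads $2\ge0$. I call this $f$ *the edge function* and reuse it below. A modular example is $X\mapsto x_i$, where $x_i=1$ if $i\in X$ and $x_i=-1$ otherwise. Convex combinations of submodular functions are submodular, and restricting a submodular function to a smaller ring family keeps it submodular.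

**Definition (bandit submodular minimization, BSM).** Given $n$ and $T$, a sequence of submodular functions $f_1,\dots,f_T:2^{[n]}\to[-1,1]$ is fixed in advance by an oblivious adversary. In round $t$ the learner chooses $X_t\subseteq[n]$, possibly at random, and observes only the number $f_t(X_t)$. The regret is
$$\mathrm{Regret}_T=\sum_{t=1}^Tf_t(X_t)-\min_{X\subseteq[n]}\sum_{t=1}^Tf_t(X),$$
and we study $\mathbb E[\mathrm{Regret}_T]$, the expectation being over the learner's randomness. No stochastic model of the $f_t$ is assumed.

Example: $n=1$, $T=3$, $f_t(\emptyset)=0$ for all $t$, and $f_t(\{1\})=1,-1,-1$. The learner who always plays $\emptyset$ has total $0$; the best fixed set is $\{1\}$ with total $-1$; the regret is $1$. This learner has seen only zeros and has no way to know.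

**Definition (total variation, divergence, mutual information).** For distributions $P,Q$ on a finite set, $\mathrm{TV}(P,Q)=\frac12\sum_x|P(x)-Q(x)|$ and $\mathrm{KL}(P\|Q)=\sum_xP(x)\ln\frac{P(x)}{Q(x)}$. For finitely valued $U,V,W$, the conditional mutual information is
$$I(U;V\mid W)=\mathbb E\big[\mathrm{KL}\big(\text{law of }V\text{ given }(U,W)\ \big\|\ \text{law of }V\text{ given }W\big)\big].$$
All logarithms are natural.

We use four textbook facts.

- Pinsker's inequality: $\mathrm{KL}(P\|Q)\ge2\,\mathrm{TV}(P,Q)^2$.
- The chain rule: $I(U;(V_1,\dots,V_T))=\sum_tI(U;V_t\mid V_1,\dots,V_{t-1})$, and the analogous chain rule for $\mathrm{KL}$.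
- If $U$ takes at most $M$ values, then $I(U;V)\le\ln M$.
- Von Neumann's minimax theorem: in a finite matrix game, $\min_Q\max_z=\max_\mu\min_\phi$, where $Q$ ranges over mixtures of rows $\phi$ and $\mu$ over mixtures of columns $z$.

Example: a $\pm1$ variable with mean $a$ takes the value $1$ with probability $\frac{1+a}2$. So two $\pm1$ variables with means $a,b$ have $\mathrm{TV}=\frac{|a-b|}2$, and Pinsker gives $\mathrm{KL}\ge\frac12(a-b)^2$. If $U$ is a fair coin and $V=\pm1$ has mean $a$ or $-a$ according to $U$, then $V$ has unconditional mean $0$ and $I(U;V)\ge\frac12a^2$.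

## 2. Regret polynomial in $n$ and of order $\sqrt T$

BSM was introduced by Hazan and Kale, who gave an algorithm with $\mathbb E[\mathrm{Regret}_T]=O(nT^{2/3})$, that is, average regret $O(n/T^{1/3})$. The question, posed in the paper at http://papers.nips.cc/paper/9378-submodular-function-minimization-with-noisy-evaluation-oracle.pdf, is whether average regret $O(n^{O(1)}/\sqrt T)$ can be achieved. Precisely: are there absolute constants $C,c>0$ and an algorithm, defined for every $n$ and $T$, with
$$\mathbb E[\mathrm{Regret}_T]\le C\,n^c\sqrt T \tag{2}$$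
for all $n,T\ge1$ and all sequences of submodular $f_1,\dots,f_T:2^{[n]}\to[-1,1]$? The answer is yes, with no logarithm of $T$.

**Theorem 1.** For all $n,T\ge1$ there is a randomized algorithm with $\mathbb E[\mathrm{Regret}_T]\le9\,n^{7/2}\sqrt T$ for all submodular $f_1,\dots,f_T:2^{[n]}\to[-1,1]$ fixed in advance. It is obtained by solving a finite matrix game, hence is computable from $(n,T)$; no claim of polynomial running time is made.

**Theorem 2.**

1. If the $f_t$ are submodular with values in $[-1,1]$ on a ring family $\mathcal D\subseteq2^{[n]}$ and actions and comparators lie in $\mathcal D$, regret $2(n+1)\sqrt{\kappa P\,T\ln|\mathcal D|}$ is achievable, where $\kappa=\max\{2,n,n^2/4\}$ and $P=n^2+n+1$. The same holds if only $Z_t\in[-1,1]$ is observed, where, given the past and $X_t$, $Z_t$ has conditional mean $f_t(X_t)$.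
2. With $T$ unknown in advance, $\mathbb E[\mathrm{Regret}_T]\le31\,n^{7/2}\sqrt T$ simultaneously for all $T$.
3. For every algorithm and all $n,T$, some sequence of modular functions $f_t:2^{[n]}\to\{-1,1\}$ forces $\mathbb E[\mathrm{Regret}_T]\ge\min\{T/4,\ n\sqrt T/8\}$.

If $\sqrt T\ge n/2$, the minimum in part 3 is $n\sqrt T/8$. So for fixed $n$ the order $\sqrt T$ cannot be improved, and (2) forces $Cn^c\ge n/8$ for all $n$, hence $c\ge1$. The best exponent therefore lies in $[1,7/2]$; these notes do not determine it.

## 3. Minimax duality: from an adversary to one Bayesian step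

Against an adversary the learner knows nothing about the $f_t$. Duality lets us hand the learner a prior distribution over the whole sequence, and then the problem splits into single rounds. The property we need for one round is the following; sums over $Y$ run over those $Y\in\mathcal D$ with $p_Y>0$.

**Definition (one-step property).** A ring family $\mathcal D$ has the one-step property with constant $\Gamma>0$ if for every probability vector $(p_Y)_{Y\in\mathcal D}$ and all submodular $g_Y:\mathcal D\to[-1,1]$ (one for each $Y$ with $p_Y>0$), with $\bar f=\sum_Yp_Yg_Y$, there is a distribution $\pi$ on $\mathcal D$ such that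
$$\sum_X\pi(X)\bar f(X)-\sum_Yp_Yg_Y(Y)\le\sqrt{\Gamma v},\qquad v=\sum_X\pi(X)\sum_Yp_Y\big(g_Y(X)-\bar f(X)\big)^2. \tag{3}$$

Read $Y$ as the unknown best set, $p_Y$ as its current probability, and $g_Y$ as the expected loss function if $Y$ is best. The left side is the expected loss of the learner minus that of the best set. The number $v$ measures how much the loss at $X\sim\pi$ depends on $Y$, so how much the observation teaches.

Example: if $\mathcal D=\{Y\}$ then $\bar f=g_Y$, both sides of (3) are $0$, and any $\Gamma$ works.

**Proposition 3.** If a ring family $\mathcal D$ has the one-step property with constant $\Gamma$, then for every $T$ there is a randomized algorithm with actions in $\mathcal D$ such that, for all submodular $f_1,\dots,f_T:\mathcal D\to[-1,1]$ fixed in advance, the expected regret against comparators in $\mathcal D$ is at most $\sqrt{2\Gamma T\ln|\mathcal D|}$. The algorithm is an optimal mixed strategy of a finite matrix game with rational payoffs.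

**Step 1: make the feedback binary, so that there are finitely many histories.** After observing $f_t(X_t)$ the learner draws $B_t\in\{-1,1\}$ with mean $f_t(X_t)$ and from then on uses only $X_t,B_t$. A deterministic policy $\phi$ maps each history $(X_1,B_1,\dots,X_{t-1},B_{t-1})$ to a set $X_t\in\mathcal D$. There are finitely many policies. For $z=(f_1,\dots,f_T,X^\circ)$ with $X^\circ\in\mathcal D$ put
$$R(\phi,z)=\mathbb E\sum_{t=1}^T\big[f_t(X_t)-f_t(X^\circ)\big].$$
If the learner draws $\phi\sim Q$ at the start, then, since the $f_t$ are fixed,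
$$\mathbb E[\mathrm{Regret}_T]=\max_{X^\circ}\sum_\phi Q(\phi)R(\phi,z).$$

**Step 2: make the adversary's choices finite.** The submodular functions $\mathcal D\to[-1,1]$ form a polytope $K$ cut out by finitely many rational inequalities. Fix $\phi$ and $X^\circ$. A history $h$ of the rounds before $t$ that is consistent with $\phi$ has probability $\prod_{s<t}\frac{1+B_sf_s(X_s)}2$, so
$$R(\phi,z)=\sum_{t=1}^T\ \sum_h\ \Big(\prod_{s<t}\frac{1+B_sf_s(X_s)}2\Big)f_t(\phi(h))\ -\ \sum_{t=1}^Tf_t(X^\circ).$$
Each summand contains each $f_s$ to degree at most one. So $R(\phi,z)$ is affine in each $f_s$ separately when the others are fixed, and so is every mixture over $\phi$. A function on $K^T$ that is affine in each argument is maximized at a tuple of vertices: move the arguments one at a time to a vertex without decreasing the value. Therefore $\min_Q\max_z\sum_\phi Q(\phi)R(\phi,z)$ is the value of the finite game whose rows are the policies $\phi$ and whose columns are the $z$ with every $f_t$ a vertex of $K$. The vertices are rational, so the payoffs are rational, and an optimal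 $Q$ is computable by linear programming.

**Step 3: apply duality, so that only known priors remain.** By von Neumann,
$$\min_Q\max_z\sum_\phi Q(\phi)R(\phi,z)=\max_\mu\min_\phi\mathbb E_{z\sim\mu}R(\phi,z),$$
where $\mu$ ranges over priors on the finite set of columns. A policy that randomizes at each history is a mixture of deterministic ones: draw in advance, independently for each history $h$, the set to be played at $h$. Each history is met at most once, so the law of the play is unchanged. Hence $\min_\phi\mathbb E_\mu R(\phi,z)$ is at most the Bayesian regret $\mathbb E\sum_t[f_t(X_t)-f_t(X^\circ)]$ of any such policy. It suffices to find, for each $\mu$, a randomized policy, allowed to depend on $\mu$, with Bayesian regret at most $\sqrt{2\Gamma T\ln|\mathcal D|}$.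

**Step 4: choose the policy.** Fix $\mu$ and let $H_{t-1}$ be the history before round $t$. At a history $h$ let the learner draw $X_t$ from a distribution $\pi_h$ using fresh randomness. The probability of $h$ given $z$ is a product of factors $\pi(X_s)$, which do not involve $z$, and factors $\frac{1+B_sf_s(X_s)}2$. So the posterior of $z$ given $h$ is proportional to $\mu(z)\prod_{s<t}\frac{1+B_sf_s(X_s)}2$, and the learner can compute it. Set
$$p_Y=\Pr(X^\circ=Y\mid h),\qquad g_Y=\mathbb E[f_t\mid X^\circ=Y,h],\qquad\bar f=\mathbb E[f_t\mid h]=\sum_Yp_Yg_Y .$$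
The $g_Y$ are convex combinations of submodular functions with values in $[-1,1]$, so the one-step property supplies a $\pi_h$; let $v_t(h)$ be the corresponding $v$. Given $h$, $X_t$ is independent of $z$, so
$$\mathbb E[f_t(X_t)-f_t(X^\circ)\mid h]=\sum_X\pi_h(X)\bar f(X)-\sum_Yp_Yg_Y(Y)\le\sqrt{\Gamma v_t(h)}. \tag{4}$$

**Step 5: bound the total information.** This step holds for any choice of the $\pi_h$. Given $h$ and $X_t=X$, the $\pm1$ variable $B_t$ has mean $\bar f(X)$. Given also $X^\circ=Y$, it has mean $g_Y(X)$. By Pinsker, the divergence of the second law from the first is at least $\frac12(g_Y(X)-\bar f(X))^2$. Given $h$ and $X_t=X$, the set $X^\circ$ still has law $(p_Y)$; averaging therefore gives $I(X^\circ;B_t\mid H_{t-1},X_t)\ge\frac12\mathbb E[v_t]$. Since $I(X^\circ;X_t\mid H_{t-1})=0$, the chain rule gives $I(X^\circ;(X_t,B_t)\mid H_{t-1})\ge\frac12\mathbb E[v_t]$. Summing over $t$ by the chain rule,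
$$\tfrac12\sum_{t=1}^T\mathbb E[v_t]\le I(X^\circ;H_T)\le\ln|\mathcal D|. \tag{5}$$

**Step 6: add up.** By (4), Jensen, Cauchy–Schwarz and (5), the Bayesian regret is at most
$$\sum_t\mathbb E\sqrt{\Gamma v_t}\le\sum_t\sqrt{\Gamma\,\mathbb E v_t}\le\sqrt{\Gamma T\sum_t\mathbb Ev_t}\le\sqrt{2\Gamma T\ln|\mathcal D|}.\qquad\blacksquare$$

Since $\ln|2^N|=n\ln2$, it remains to prove the one-step property for $2^N$ with $\Gamma$ polynomial in $n$.

## 4. One ground element, and $2^n$ arms

Take $n=1$. Then $2^{[1]}=\{\emptyset,\{1\}\}$, every function is submodular because (1) is only tested on nested sets, and BSM is a bandit with two arms. We prove the one-step property by hand. The computation is the same for $K$ arms and arbitrary functions $g_Y$, so I write $K$; read $K=2$ first.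

Subtracting one constant from all $g_Y$ changes neither side of (3), so assume $\min\bar f=0$, and write $f=\bar f$. Put
$$w_Y=f(Y)\ge0,\qquad\Delta_Y=-g_Y(Y),\qquad e=\sum_Yp_Y(\Delta_Y)_+ .$$
If we play a minimizer of $f$, the left side of (3) is $\sum_Yp_Y\Delta_Y\le e$; this settles the case $e=0$. Let $e>0$. To learn whether $Y$ is best, play $Y$ itself: there $f$ and $g_Y$ differ by $w_Y+\Delta_Y$. This costs $w_Y$, so expensive arms should be played rarely. Play each $Y$ with probability $q_Y=\frac1K\min\{1,e/(2w_Y)\}$ (with $e/0=\infty$), and a minimizer of $f$ with the remaining probability. The cost of exploring is $\sum_Yq_Yw_Y\le e/2$, so the left side of (3) is at most $2e$. For $\Delta_Y>0$, use $(w+\Delta)^2\ge\max\{\Delta^2,4w\Delta\}$, the second part being $(w-\Delta)^2\ge0$: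
$$q_Y(w_Y+\Delta_Y)^2\ge\tfrac1K\min\{\Delta_Y^2,\ 2e\Delta_Y\}.$$
Now use, for $b>0$ and $\Delta\ge0$,
$$\min\{\Delta^2,b\Delta\}\ge b\big(\Delta-\tfrac b4\big), \tag{6}$$
which is clear if $\Delta\ge b$, and otherwise reads $(\Delta-\frac b2)^2\ge0$. With $b=2e$, averaging over $Y$ gives $v\ge\frac1K\cdot2e(e-\frac e2)=\frac{e^2}K$. So $2e\le\sqrt{4Kv}$, and $\Gamma=4K$ works.

For $n=1$, Proposition 3 gives regret at most $\sqrt{16\,T\ln2}=4\sqrt{T\ln2}$. The mechanism to remember is that the probability of playing an arm shrinks like $e/w$, but the squared gap there is at least $4w\Delta$, so the factor $w$ cancels.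

For general $n$, treating every set as an arm gives $K=2^n$ and regret at most $\sqrt{8\cdot2^n\,nT\ln2}$. The order in $T$ is right and the dependence on $n$ is exponential. The loss occurs at one place: every $Y$ was given its own probe, with its own share $1/K$ of the probability. Submodularity must let one probe serve many $Y$ at once.

## 5. Chain certificates and a cubic inequality

A submodular function is bounded below at every point by its values along a chain. This lets few probes serve all $Y$.

Let $D$ be a ring family and $C:\ S_0\subsetneq S_1\subsetneq\dots\subsetneq S_m$ a maximal chain in $D$. Then $S_0=\bigcap D$, $S_m=\bigcup D$ and $|C|=m+1\le n+1$. Let $G_k=S_k\setminus S_{k-1}$ for $1\le k\le m$. If $Y\in D$, the set $(Y\cap S_k)\cup S_{k-1}$ is in $D$ and lies between $S_{k-1}$ and $S_k$. By maximality it equals one of them, so either $G_k\subseteq Y$ or $G_k\cap Y=\emptyset$. For $h:D\to\mathbb R$ define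
$$\ell^h_C(Y)=h(S_0)+\sum_{k:\,G_k\subseteq Y}\big(h(S_k)-h(S_{k-1})\big)=\sum_{k=0}^mc_k\,h(S_k). \tag{7}$$
With the conventions $[G_0\subseteq Y]=1$ and $[G_{m+1}\subseteq Y]=0$, the coefficient is $c_k=[G_k\subseteq Y]-[G_{k+1}\subseteq Y]\in\{-1,0,1\}$. It depends on $C$ and $Y$ but not on $h$.

Example: let $D=2^{[2]}$ and $f$ the edge function. For the chain $\emptyset\subset\{1\}\subset\{1,2\}$ the values of $\ell^f_C$ at $\emptyset,\{1\},\{2\},\{1,2\}$ are $0,1,-1,0$. For the chain through $\{2\}$ they are $0,-1,1,0$. Each lies below $f$ pointwise, but each dips to $-1<0=\min f$. Their average is identically $0=\min f$. Part (b) of the next lemma says that some mixture always does this.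

**Lemma 4.** (a) If $h$ is submodular on $D$, then $h(Y)\ge\ell_C^h(Y)$ for all $Y\in D$ and all maximal chains $C$. (b) For every $h:D\to\mathbb R$, submodular or not, there is a probability distribution $\alpha$ on the maximal chains of $D$ with $\sum_C\alpha_C\ell^h_C(Y)\ge\min_Dh$ for all $Y\in D$.

**Proof of (a): telescope along the chain.** Since $Y\cap S_0=S_0$ and $Y\cap S_m=Y$,
$$h(Y)-h(S_0)=\sum_{k=1}^m\big[h(Y\cap S_k)-h(Y\cap S_{k-1})\big].$$
If $G_k\cap Y=\emptyset$ the term is $0$. If $G_k\subseteq Y$, apply (1) to $A=Y\cap S_k$ and $B=S_{k-1}$. Here $A\cup B=S_k$ and $A\cap B=Y\cap S_{k-1}$, so the term is at least $h(S_k)-h(S_{k-1})$.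

**Proof of (b): use duality, then the level sets of a marginal vector.** Consider the game in which one player picks $C$ to maximize and the other picks $Y$ to minimize $\ell_C^h(Y)$. By von Neumann it suffices, for every distribution $\beta$ on $D$, to find a maximal chain $C$ with $\sum_Y\beta_Y\ell_C^h(Y)\ge\min_Dh$. Let $x_v=\beta\{Y:v\in Y\}$ for $v\in N$. For $\theta\in(0,1]$ we claim
$$\{v:x_v\ge\theta\}=\bigcup_{\mathcal F\subseteq D,\ \beta(\mathcal F)\ge\theta}\ \bigcap_{A\in\mathcal F}A.$$
For "$\subseteq$", take $\mathcal F=\{Y\in D:v\in Y\}$, which has $\beta(\mathcal F)=x_v\ge\theta$. For "$\supseteq$", if $v\in\bigcap\mathcal F$ then $x_v\ge\beta(\mathcal F)\ge\theta$. Since $\theta>0$, every such $\mathcal F$ is nonempty, and $\mathcal F=D$ is one of them. So the right side is a nonempty union of intersections of members of $D$, and the level set lies in $D$. The level sets are nested; let $C$ be a maximal chain of $D$ containing all of them.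

Every $Y\in D$ contains or misses $G_k$, so $x$ is constant on $G_k$, with value $x_k=\beta\{Y:G_k\subseteq Y\}$. These values decrease in $k$. Indeed, suppose $x_k<x_l$ with $k<l$. Then $x_l>0$ and the level set $\{v:x_v\ge x_l\}$ equals some $S_r\supseteq G_l$. So $r\ge l>k$, hence $G_k\subseteq S_r$ and $x_k\ge x_l$, a contradiction. With $x_0=1$ and $x_{m+1}=0$,
$$\sum_Y\beta_Y\ell_C^h(Y)=h(S_0)+\sum_{k=1}^mx_k\big(h(S_k)-h(S_{k-1})\big)=\sum_{k=0}^m(x_k-x_{k+1})h(S_k).$$
The coefficients $x_k-x_{k+1}$ are nonnegative with sum $1$, so this is at least $\min_Dh$. $\blacksquare$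

The next lemma converts this into a probe: one distribution on $D$ that detects every submodular $g$ having a small value anywhere in $D$.

**Lemma 5.** Let $D$ be a ring family, $f:D\to\mathbb R$, and $w=\min_Df$. There is a distribution $\rho$ on $D$, depending only on $D$ and $f$, such that for every submodular $g$ on $D$ and every $Y\in D$ with $g(Y)\le w$,
$$\mathbb E_{S\sim\rho}\big(g(S)-f(S)\big)^2\ge\frac{(w-g(Y))^2}{(n+1)^2}.$$

**Proof.** Let $\alpha$ be the distribution of Lemma 4(b) for $h=f$. To draw $S\sim\rho$, draw $C\sim\alpha$, then $S$ uniformly from $C$. By Lemma 4(a) for $g$, then $|c_k|\le1$, then Lemma 4(b) for $f$ and $|C|\le n+1$,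
$$g(Y)\ge\sum_C\alpha_C\ell_C^g(Y)\ge\sum_C\alpha_C\ell_C^f(Y)-\sum_C\alpha_C\sum_{S\in C}|g(S)-f(S)|\ge w-(n+1)\,\mathbb E_\rho|g-f|.$$
So $(n+1)\mathbb E_\rho|g-f|\ge w-g(Y)\ge0$, and $\mathbb E_\rho(g-f)^2\ge(\mathbb E_\rho|g-f|)^2$. $\blacksquare$

**What one probe on all of $2^N$ gives.** The natural attempt is to use Lemma 5 with $D=2^N$ only. Normalize $\min f=0$ as in Section 4, so $w=0$. After the shift $f$ has values in $[0,2]$ and each $\Delta_Y\le2$, so $e\le2$. Play $\rho$ with probability $q=e/2$, otherwise a minimizer of $f$. Exploring costs at most $2q=e$, so the left side of (3) is at most $2e$. By Lemma 5 and Jensen,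
$$v\ge q\sum_Yp_Y\frac{(\Delta_Y)_+^2}{(n+1)^2}\ge\frac{e^3}{2(n+1)^2}.$$
So the one-step regret is at most $2\,(2(n+1)^2v)^{1/3}$. Summing as in Section 3, with Jensen and Hölder in place of Cauchy–Schwarz, and using (5),
$$\text{Bayesian regret}\le2\big(2(n+1)^2\big)^{1/3}\,T^{2/3}\,(2n\ln2)^{1/3}.$$
This is of order $nT^{2/3}$, the order of the bound quoted in Section 2.

The exponential factor is gone, but the inequality is cubic: $v\gtrsim e^3$ where we need $v\gtrsim e^2$. Compare with Section 4. There the probe at cost $w$ met a squared gap of at least $4w\Delta$, which paid for its small probability. Here the probe may cost up to $2$, while Lemma 5 guarantees only the gap $\Delta_Y-0$, because $\min_Df=0$. The certificate compares $g(Y)$ with the minimum of $f$ over $D$, and the cost is governed by the maximum of $f$ over $D$.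

## 6. Min-cut values of pairs split $\mathcal D$ into few scales

So we want to cover $\mathcal D$ by a polynomial number of ring families $D$, on each of which $\max_Df\le\kappa\min_Df$ with $\kappa$ polynomial in $n$. Bands of values of $f$ do not work: for the edge function $\{S:f(S)=1\}=\{\{1\},\{2\}\}$ is not a ring family. What separates $\{1\}$ from $\{2\}$ is which element is inside and which is outside, and this suggests sorting sets by such conditions.

Let $\mathcal D\subseteq2^N$ be a ring family and $f:\mathcal D\to[0,\infty)$ submodular with $\min f=0$.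

**Definition (pairs, crossing, scales).** A pair is $p=(i,j)$ with $i\in N\cup\{0\}$, $j\in N\cup\{\infty\}$, $i\ne j$. There are $P=(n+1)^2-n=n^2+n+1$ pairs. Write $S^+=S\cup\{0\}$. The pair $p$ crosses $S\subseteq N$ if $i\in S^+$ and $j\notin S$; always $\infty\notin S$. Discard the pairs that cross no member of $\mathcal D$. For the others put
$$w_p=\min\{f(A):A\in\mathcal D,\ p\text{ crosses }A\},$$
attained at a set $A_p$. For $S\in\mathcal D$ let
$$F(S)=\max\{w_p:p\text{ crosses }S\},\qquad D_p=\{S\in\mathcal D:\ p\text{ crosses }S,\ F(S)=w_p\}.$$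

The pair $(0,\infty)$ crosses every set, so $F$ is well defined. If $p$ crosses $S$ then $F(S)\ge w_p$; hence $D_p$ consists of the $S\in\mathcal D$ crossed by $p$ with $F(S)\le w_p$.

Example: $\mathcal D=2^{[2]}$, $f$ the edge function, $P=7$. The pair $(1,2)$ crosses only $\{1\}$, so $w_{(1,2)}=1$; likewise $w_{(2,1)}=1$. The other five pairs $(0,\infty),(0,1),(0,2),(1,\infty),(2,\infty)$ cross $\emptyset$ or $\{1,2\}$ and have $w_p=0$. Hence $F(\emptyset)=F(\{1,2\})=0$ and $F(\{1\})=F(\{2\})=1$. The families are
$$D_{(1,2)}=\{\{1\}\},\quad D_{(2,1)}=\{\{2\}\},\quad D_{(0,\infty)}=\{\emptyset,\{1,2\}\},$$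
$$D_{(0,1)}=D_{(0,2)}=\{\emptyset\},\quad D_{(1,\infty)}=D_{(2,\infty)}=\{\{1,2\}\}.$$
Each is a ring family, and $f$ is constant on each.

**Lemma 6.** (a) Every $Y\in\mathcal D$ lies in some $D_p$. (b) Each $D_p$ is a ring family. (c) $\min_{D_p}f=w_p$. (d) $f\le\kappa w_p$ on $D_p$, where $\kappa=\max\{2,n,n^2/4\}$.

**Proof of (a).** Take $p$ attaining the maximum in $F(Y)$.

**Proof of (c), and that $D_p$ is nonempty.** If $p'$ crosses $A_p$, then $w_{p'}\le f(A_p)=w_p$ by definition of $w_{p'}$. So $F(A_p)\le w_p$, and $p$ crosses $A_p$; hence $A_p\in D_p$. Every $S\in D_p$ is crossed by $p$, so $f(S)\ge w_p=f(A_p)$.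

**Proof of (b): a pair crossing $S\cap S'$ or $S\cup S'$ crosses $S$ or $S'$.** Let $S,S'\in D_p$ with $p=(i,j)$. Since $i\in S^+\cap S'^+$ and $j\notin S\cup S'$, $p$ crosses both $S\cap S'$ and $S\cup S'$. It remains to show that $F\le w_p$ there. If $(a,b)$ crosses $S\cap S'$, then $a\in S^+\cap S'^+$, and $b\notin S$ or $b\notin S'$; so $(a,b)$ crosses $S$ or $S'$. If $(a,b)$ crosses $S\cup S'$, then $a\in S^+$ or $a\in S'^+$, and $b$ is in neither; again $(a,b)$ crosses $S$ or $S'$. In all cases $w_{(a,b)}\le\max\{F(S),F(S')\}=w_p$.

**Proof of (d): build $S$ from the minimizers $A_q$.** Since $f\ge0$ is submodular, (1) shows that $f(A\cap B)$ and $f(A\cup B)$ are each at most $f(A)+f(B)$. So a set built from $r$ sets $A_q$ by unions and intersections, each used once, has $f$-value at most the sum of the $r$ values. Let $S\in D_p$. Every pair $q$ crossing $S$ satisfies $f(A_q)=w_q\le F(S)=w_p$.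

- If $S\ne\emptyset,N$, then $S=\bigcup_{i\in S}\bigcap_{j\in N\setminus S}A_{(i,j)}$. Each $A_{(i,j)}$ contains $i$ and misses $j$, so the inner intersection contains $i$ and is contained in $S$. All pairs used cross $S$, so $f(S)\le|S|(n-|S|)w_p\le\frac{n^2}4w_p$.
- If $S=\emptyset$, then $S=\bigcap_{j\in N}A_{(0,j)}$, because $A_{(0,j)}$ misses $j$. So $f(S)\le nw_p$.
- If $S=N$, then $S=\bigcup_{i\in N}A_{(i,\infty)}$, because $A_{(i,\infty)}$ contains $i$. So $f(S)\le nw_p$. $\blacksquare$

Thus $F\le f\le\kappa F$ on $\mathcal D$: the $P$ numbers $w_p$ determine $f$ up to the factor $\kappa$. In particular there are at most $P$ scales, whatever the range of values of $f$. This is why no $\log T$ enters, as it would if we cut $[0,2]$ into dyadic scales down to a precision depending on $T$.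

## 7. The one-step inequality with $\Gamma=2\kappa P(n+1)^2$

**Proposition 7.** Every ring family $\mathcal D\subseteq2^{[n]}$ has the one-step property (3) with $\Gamma=2\kappa P(n+1)^2$, where $\kappa=\max\{2,n,n^2/4\}$ and $P=n^2+n+1$.

**Step 1: normalize.** Subtracting one constant from all $g_Y$ changes neither side of (3), so assume $\min\bar f=0$ and write $f=\bar f$; it is submodular. Let $Z$ be a minimizer of $f$, $\Delta_Y=-g_Y(Y)$ and $e=\sum_Yp_Y(\Delta_Y)_+$. If $e=0$, take $\pi=\delta_Z$: the left side of (3) is $\sum_Yp_Y\Delta_Y\le0$. From now on $e>0$.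

**Step 2: define $\pi$ by spreading exploration over the scales.** Form $w_p$ and $D_p$ from $f$ as in Section 6. For each non-discarded $p$ let $\rho_p$ be the distribution of Lemma 5 for $D=D_p$ and $f$ restricted to $D_p$. By Lemma 6(c), the number $w$ in Lemma 5 is $w_p$. Put
$$q_p=\frac1P\min\Big\{1,\frac e{\kappa w_p}\Big\}\quad(e/0=\infty),\qquad\pi=\sum_pq_p\rho_p+\Big(1-\sum_pq_p\Big)\delta_Z.$$
There are at most $P$ pairs, so $\sum_pq_p\le1$ and $\pi$ is a distribution.

**Step 3: bound the cost.** Since $\rho_p$ lives on $D_p$, Lemma 6(d) gives $\mathbb E_{\rho_p}f\le\kappa w_p$. Also $q_p\kappa w_p\le e/P$ and $f(Z)=0$. So $\sum_X\pi(X)f(X)\le e$, and the left side of (3) is at most $e+\sum_Yp_Y\Delta_Y\le2e$.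

**Step 4: bound the information below.** Let $p_Y>0$ and $\Delta:=\Delta_Y>0$. By Lemma 6(a) choose $p$ with $Y\in D_p$, and write $w=w_p$. Since $g_Y(Y)=-\Delta\le w$, Lemma 5 applies to $g_Y$ restricted to $D_p$:
$$\sum_X\pi(X)\big(g_Y(X)-f(X)\big)^2\ge q_p\frac{(w+\Delta)^2}{(n+1)^2}.$$
If $q_p=1/P$, use $(w+\Delta)^2\ge\Delta^2$. If $q_p=\frac e{P\kappa w}$, use $(w+\Delta)^2\ge4w\Delta$, and the unknown scale $w$ cancels. In both cases the right side is at least
$$\frac{\min\{\Delta^2,\,b\Delta\}}{P(n+1)^2},\qquad b:=\frac{4e}\kappa .$$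
Apply (6) to $(\Delta_Y)_+$ for every $Y$; when $\Delta_Y\le0$ the left side of (6) is $0$ and the contribution of $Y$ to $v$ is nonnegative, so nothing is lost. Averaging over $Y$,
$$v\ge\frac{b(e-b/4)}{P(n+1)^2}=\frac{4e^2}{\kappa P(n+1)^2}\Big(1-\frac1\kappa\Big)\ge\frac{2e^2}{\kappa P(n+1)^2},$$
because $\kappa\ge2$.

**Step 5: compare.** By Step 3 the left side of (3) is at most $2e$, and by Step 4 $(2e)^2\le2\kappa P(n+1)^2v=\Gamma v$. $\blacksquare$

**Proof of Theorem 1.** Propositions 3 and 7 give, for any ring family $\mathcal D$, an algorithm with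
$$\mathbb E[\mathrm{Regret}_T]\le\sqrt{2\Gamma T\ln|\mathcal D|}=2(n+1)\sqrt{\kappa P\,T\ln|\mathcal D|}. \tag{8}$$
Take $\mathcal D=2^N$. Then $\ln|\mathcal D|=n\ln2$, $\kappa\le2n^2$, $P\le3n^2$ and $n+1\le2n$, so the bound is at most
$$4n\sqrt{6n^4\cdot n\ln2\cdot T}=4\sqrt{6\ln2}\;n^{7/2}\sqrt T\le9\,n^{7/2}\sqrt T,$$
since $4\sqrt{6\ln2}<8.2$. The algorithm is an optimal strategy of the finite rational game of Proposition 3, computable from $(n,T)$. $\blacksquare$

The average regret is at most $9n^{7/2}/\sqrt T$, and (2) holds with $C=9$, $c=7/2$.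

## 8. Ring families, noisy values and unknown horizon

**Proof of Theorem 2(1).** The bound for exact observations is (8). Suppose now that only $Z_t\in[-1,1]$ is observed, where $Z_t$ has mean $f_t(X_t)$ given the past and $X_t$; the past includes the learner's own earlier random draws. Let the learner draw $B_t\in\{-1,1\}$ with conditional mean $Z_t$. Given the past and $X_t$, $B_t$ then has mean $f_t(X_t)$. The algorithm of Proposition 3 uses only the $X_t$ and $B_t$, so the sequence $(X_1,B_1,\dots,X_T,B_T)$ has exactly the same law as with exact observations, and the expected regret is the same. $\blacksquare$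

**Proof of Theorem 2(2).** For $k=0,1,2,\dots$ run, in the epoch of rounds $2^k,\dots,2^{k+1}-1$, a fresh copy of the algorithm of Theorem 1 for horizon $2^k$. This rule does not use $T$. Stop at any $T$.

First, a truncated epoch obeys the bound of the full epoch. Extend its sequence by zero functions, which are submodular; this changes neither the learner's total nor any comparator's total. So its expected regret is at most $9n^{7/2}2^{k/2}$. Second, the minimum over $X$ of a sum is at least the sum of the minima, so the total regret is at most the sum of the epoch regrets. The epochs used have $2^k\le T$. With $k_0=\lfloor\log_2T\rfloor$,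
$$\sum_{k=0}^{k_0}2^{k/2}\le\frac{2^{(k_0+1)/2}}{\sqrt2-1}\le\frac{\sqrt2}{\sqrt2-1}\sqrt T,$$
and $9\cdot\frac{\sqrt2}{\sqrt2-1}<31$. $\blacksquare$

## 9. A lower bound of order $n\sqrt T$ from modular functions

**Proof of Theorem 2(3).** We draw the sequence at random, hide a sign vector $\theta$ in it, and show that no learner can find most coordinates of $\theta$.

**Step 1: the random sequence.** Identify $X\subseteq[n]$ with $x\in\{-1,1\}^n$, $x_i=1$ iff $i\in X$. Let $\eta=\min\{\frac12,\frac n{4\sqrt T}\}$ and let $\theta$ be uniform on $\{-1,1\}^n$. Given $\theta$, independently for each $t$, let $I_t$ be uniform on $[n]$, let $\sigma_t\in\{-1,1\}$ be independent of $I_t$ with mean $-\eta$, and put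
$$f_t(X)=\sigma_t\,\theta_{I_t}\,x_{I_t}.$$
Each $f_t$ depends on one coordinate, so it is modular, and its values are $\pm1$. Moreover $\mathbb E[f_t(X)\mid\theta]=-\frac\eta n\sum_i\theta_ix_i$.

**Step 2: regret counts wrong coordinates.** Condition on the learner's internal randomness, which is independent of the sequence; so treat the learner as deterministic. Then $X_t$ is a function of the observations before round $t$, and given $\theta$ it is independent of $(I_t,\sigma_t)$. The set corresponding to $\theta$ has conditional expected loss $-\eta$ per round, and the minimum over $X$ is at most its total. Hence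
$$\mathbb E[\mathrm{Regret}_T]\ge\sum_{t=1}^T\frac\eta n\,\mathbb E\sum_{i=1}^n(1-\theta_ix_{t,i})=\frac{2\eta}n\sum_{t=1}^T\sum_{i=1}^n\Pr(x_{t,i}\ne\theta_i).$$

**Step 3: each coordinate is hard to detect.** Fix $i$ and $\theta_{-i}$, and compare the laws of all $T$ observations for $\theta_i=1$ and $\theta_i=-1$. Given the earlier observations, the observation in round $t$ is $\pm1$ with mean $-\frac\eta n\sum_j\theta_jx_{t,j}\in[-\frac12,\frac12]$. Changing $\theta_i$ moves this mean by $2\eta/n$ in absolute value. For $\pm1$ variables with means $a,b\in[-\frac12,\frac12]$ and laws $P_a,P_b$, Jensen gives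
$$\mathrm{KL}(P_a\|P_b)\le\ln\sum_x\frac{P_a(x)^2}{P_b(x)}=\ln(1+\chi^2)\le\chi^2,$$
where
$$\chi^2=\sum_x\frac{(P_a(x)-P_b(x))^2}{P_b(x)}=\frac{(a-b)^2}4\Big(\frac2{1+b}+\frac2{1-b}\Big)=\frac{(a-b)^2}{1-b^2}\le\frac43(a-b)^2.$$
By the chain rule, the two laws of the $T$ observations have divergence at most $T\cdot\frac43\cdot\frac{4\eta^2}{n^2}=\frac{16T\eta^2}{3n^2}$. By Pinsker their total variation distance satisfies
$$\mathrm{TV}\le\sqrt{\frac{8T\eta^2}{3n^2}}=\frac\eta n\sqrt{\frac{8T}3}\le\frac14\sqrt{\frac83}<\frac12 .$$

**Step 4: conclude.** Since $x_{t,i}$ is a function of the observations, averaging over the two values of $\theta_i$ gives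
$$\Pr(x_{t,i}\ne\theta_i\mid\theta_{-i})=\tfrac12\big(1-\Pr(x_{t,i}=1\mid\theta_i=1,\theta_{-i})+\Pr(x_{t,i}=1\mid\theta_i=-1,\theta_{-i})\big)\ge\tfrac12(1-\mathrm{TV})\ge\tfrac14 .$$
By Step 2 the expected regret, averaged over the random sequence, is at least
$$\frac{2\eta}n\cdot Tn\cdot\frac14=\frac{\eta T}2=\min\Big\{\frac T4,\ \frac{n\sqrt T}8\Big\}.$$
This holds for every value of the learner's internal randomness, so also after averaging over it. Hence some fixed sequence forces expected regret at least this large. $\blacksquare$
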